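\title{The degree of a codimension-two fixed submanifold in a cohomology complex projective space}

\begin{abstract}
Let $M$ be a closed smooth manifold with the integral cohomology ring of $\mathbb{CP}^n$, and suppose that a diffeomorphism of $M$ of prime order $p$ fixes a closed, connected, orientable submanifold $K$ of codimension two and positive degree $d$. We prove that $d=1$, for all $n$ and all $p$. If a prime $q\neq p$ divides $d$, the action lifts to a cyclic cover of $M$ of $q$-power order branched along $K$, and the lift acts trivially on rational homology. The $G$-signature theorem then gives identities that involve only the $L$-class of $M$, the degree $d$ and roots of unity. These identities contradict a $2$-adic integrality property of the $L$-class that follows from Adams' work on $J(X)$.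
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{cohomology complex projective $n$-space} is a smooth, closed, orientable $2n$-manifold $M$ with a class $x\in H^2(M;\mathbb Z)$ such that
\[
H^*(M;\mathbb Z)=\mathbb Z[x]/(x^{n+1}).
\]
We orient $M$ so that $\langle x^n,[M]\rangle=1$ and write $\int_M\alpha=\langle\alpha,[M]\rangle$. Let $i\colon K\to M$ be the inclusion of a closed, connected, orientable submanifold of codimension two. The \emph{degree} of $K$ is the integer $d$ such that $i_*[K]$ is Poincar\'e dual to $dx$; the orientation of $K$ is always chosen so that $d\ge0$. Duality means that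
\begin{equation}\label{eq:dual}
\int_K i^*\alpha=\int_M dx\cdot\alpha\qquad\text{for all }\alpha\in H^*(M),
\end{equation}
so that $d=\int_K(i^*x)^{n-1}$. In $\mathbb{CP}^n$ this is the degree of algebraic geometry, and for $n\ge2$ every positive value occurs: the Fermat hypersurface $z_0^d+\dots+z_n^d=0$ has degree $d$.

Which degrees occur if $K$ has to be fixed by a symmetry? Let $p$ be a prime and $G_p$ the cyclic group of order $p$. Let $D_p(M)$ be the set of positive integers $d$ such that $M$ admits a nontrivial smooth $G_p$-action whose fixed point set contains a closed, connected, orientable codimension-two submanifold of degree $d$. The model is the linear action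
\begin{equation}\label{eq:linear}
[z_0:\dots:z_n]\longmapsto[z_0:\dots:z_{n-1}:e^{2\pi i/p}z_n]
\end{equation}
on $\mathbb{CP}^n$, which fixes the hyperplane $z_n=0$, of degree $1$. Linear actions give nothing else: a projective linear map of order $p$ comes from a diagonalizable matrix, its fixed set is the disjoint union of the projectivized eigenspaces, and a component of real codimension two is a hyperplane. One is led to guess that smooth actions on any $M$ behave in the same way. This is Conjecture~1.0 of \cite{CCP}: if $D_p(M)$ is nonempty, then $D_p(M)=\{1\}$. It has been verified for $n=3$, $p\ge3$, and for $n=4$ and every $p$. We prove it in general.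

\begin{theorem}\label{thm:main}
Let $M^{2n}$ be a cohomology complex projective $n$-space and $p$ a prime. If $D_p(M)\neq\emptyset$, then $D_p(M)=\{1\}$.
\end{theorem}

\begin{corollary}\label{cor:lie}
Let a nontrivial compact Lie group $G$ act smoothly and effectively on a cohomology complex projective $n$-space $M^{2n}$. If $M^G$ contains a closed connected orientable codimension-two submanifold of degree $d>0$, then $d=1$. Moreover $D_p(\mathbb{CP}^n)=\{1\}$ for all $n\ge1$ and all $p$.
\end{corollary}

\begin{proof}
The group $G$ contains an element of some prime order $p$: a nontrivial finite group does, and a group of positive dimension contains a circle. Since the action is effective, this element generates a nontrivial smooth $G_p$-action whose fixed set contains the given submanifold. So $d\in D_p(M)$, and $d=1$ by Theorem~\ref{thm:main}. The action \eqref{eq:linear} shows $1\in D_p(\mathbb{CP}^n)$, and Theorem~\ref{thm:main} gives equality.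
\end{proof}

We use one known fact about $D_p(M)$, which we do not reprove:
\begin{equation}\label{eq:pnd}
d\in D_p(M)\ \Longrightarrow\ p\nmid d .
\end{equation}
The verified cases $n=3,4$ are not used. In view of \eqref{eq:pnd}, the task is to exclude the primes $q\neq p$ as divisors of $d$. The group $G_p$ by itself carries no symmetry of order $q$. But divisibility of $d$ by a power $Q$ of $q$ is exactly what is needed to form a cyclic $Q$-fold cover of $M$ branched along $K$, and on this cover $G_p$ and the deck group act together. Section~\ref{sec:two} states the two results on which the proof rests and shows, for $n=2$ and $n=3$, how they exclude $d>1$. Sections~\ref{sec:cover}--\ref{sec:L} prove them, and Sections~\ref{sec:coeff}--\ref{sec:even} derive the contradiction for all $n$.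

\section{Two ingredients, and the cases $n=2$ and $n=3$}\label{sec:two}

If $n=1$, then $K$ is a point and $d=1$. From now on $n\ge2$.

Recall that Hirzebruch's class $L$ is the multiplicative class with characteristic series $c/\tanh c$. It assigns to a real vector bundle $\eta$ over $X$ a natural class $L(\eta)=1+\frac13p_1(\eta)+\cdots\in H^{4*}(X;\mathbb Q)$ with $L(\eta\oplus\eta')=L(\eta)L(\eta')$, and $L(\eta)=c/\tanh c$ if $\eta$ underlies a complex line bundle with first Chern class $c$. We write $L(M)$ for the class of the tangent bundle. Power series in $x$ are evaluated in cohomology, where $x^{n+1}=0$. The group of $N$th roots of unity in $\mathbb C$ is $\mu_N$.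

Fix $d$ and a divisor $Q$ of $d$. For a root of unity $t\neq1$ put
\begin{equation}\label{eq:theta}
u(t)=\frac{t+1}{t-1},\qquad T=\tanh\Big(\frac dQ\,x\Big),\qquad
\Theta_Q(t)=\int_M L(M)\,\tanh(dx)\,\frac{u(t)+T}{1+u(t)T}.
\end{equation}
Since $T$ is nilpotent, $\Theta_Q(t)$ is a polynomial in $u(t)$ with rational coefficients. It will turn out to be the equivariant signature of $t$ acting on the branched cover.

\begin{proposition}[Signature identity]\label{prop:sign}
Let $d\in D_p(M)$ and let $Q=q^r$, $r\ge1$, be a prime power dividing $d$. Then $q\ne p$, and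
\begin{equation}\label{eq:identity}
\Theta_Q(hg)=\Theta_Q(h)\qquad\text{for all }1\neq h\in\mu_Q,\ g\in\mu_p .
\end{equation}
\end{proposition}

The identity \eqref{eq:identity} involves $L(M)$, which is not determined by the cohomology ring. The second ingredient says that $L(M)$ is $2$-adically close to $L(\mathbb{CP}^n)=(x/\tanh x)^{n+1}$. Let $\mathbb Z_{(2)}$ be the ring of rational numbers with odd denominator.

\begin{proposition}[$2$-adic form of the $L$-class]\label{prop:L}
Let $d_1\ge1$ be odd and $z=d_1x$. There is a power series $\Psi(\sigma)=\sum_k\psi_k\sigma^k\in1+2\sigma\mathbb Z_{(2)}[[\sigma]]$ such that in $H^*(M;\mathbb Q)$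
\[
L(M)=\Big(\frac z{\tanh z}\Big)^{n+1}\Psi(4\sinh^2z).
\]
\end{proposition}

Thus $\psi_0=1$ and $\psi_k\in2\mathbb Z_{(2)}$ for $k\ge1$. To combine the two propositions, note that \eqref{eq:identity} is an identity in the field $\mathbb Q(\mu_{pQ})$. We embed this field in $\overline{\mathbb Q}_2$, let $v$ be the valuation of $\overline{\mathbb Q}_2$ with $v(2)=1$, and put $\mathcal O=\{a:v(a)\ge0\}$. A \emph{unit} is an element with $v=0$. All contradictions below come from one principle: a finite sum in which one term has strictly smaller valuation than all the others is not zero.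

\begin{lemma}\label{lem:units}
If $\epsilon\neq1$ is a root of unity of odd order, then $\epsilon-1$ and $\epsilon+1$ are units.
\end{lemma}

\begin{proof}
Let $N$ be the order. Putting $X=1$ in $1+X+\dots+X^{N-1}=\prod_{j=1}^{N-1}(X-\epsilon^j)$ shows that $\epsilon-1$ divides the odd integer $N$ in $\mathcal O$, so it is a unit. The same applies to $\epsilon^2\ne1$, and $\epsilon+1=(\epsilon^2-1)/(\epsilon-1)$.
\end{proof}

For small $n$ we compute $\Theta_Q$ directly. Put $\delta=d/Q$ and $u=u(t)$, and use
\[
\frac{u+T}{1+uT}=u+(1-u^2)T-u(1-u^2)T^2+\cdots,\qquad T=\delta x+O(x^3),\qquad \tanh(dx)=dx-\tfrac13d^3x^3+\cdots.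
\]

\begin{example}[$n=2$]\label{ex:n2}
Only the coefficient of $x^2$ matters, and $p_1(M)$ does not enter it. For $t=e^{i\alpha}$ we have $(t-1)^2/t=2\cos\alpha-2$, hence
\[
\Theta_Q(t)=d\delta(1-u^2)=-\frac{d^2}Q\,\frac{4t}{(t-1)^2}=\frac{d^2}{Q}\,\frac1{\sin^2(\alpha/2)} .
\]
Suppose $d>1$ and take $Q=q$ a prime factor, $h\neq1\neq g$. Then \eqref{eq:identity} forces $hg$ and $h$ to have the same real part, so $hg=h^{\pm1}$. This is impossible, since $hg$ has order $pq$ and $h$ has order $q$. This is the whole idea in its simplest form: $hg$ and $h$ act in the same way on homology and have the same fixed set, but they rotate its normal bundle through different angles, and the signature formula detects the angle.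
\end{example}

\begin{example}[$n=3$, $d$ even]\label{ex:n3}
Write $p_1(M)=\beta x^2$. The coefficient of $x^3$ gives
\[
\Theta_Q(t)=du\Big[\frac{\beta-d^2}3-\delta^2(1-u^2)\Big].
\]
Let $d$ be even, so that $p$ is odd. Take $Q=2$, $h=-1$, $g\neq1$. Then $u(-1)=0$, while $w=u(-g)=\frac{g-1}{g+1}\neq0$ satisfies $1-w^2=4c$ with $c=g/(1+g)^2$. So \eqref{eq:identity} reads
\[
\beta-d^2=3cd^2 .
\]
This is not absurd by itself. For $p=3$ we have $1+g=-g^2$ and $c=1$; for $d=2$ the only choice is $Q=2$, and \eqref{eq:identity} says precisely that $\beta=16$. Here Proposition~\ref{prop:L} enters. With $d_1=1$ it gives $1+\frac\beta3x^2=(1+\frac13x^2)^4(1+4\psi_1x^2)$ modulo $x^4$, that is, $\beta=4+12\psi_1$, and so $v(\beta-4)\ge3$. By Lemma~\ref{lem:units}, $c$ is a unit and the right side has valuation $2v(d)$. If $v(d)=1$, then $d^2\equiv4\pmod 8$ and the left side has valuation at least $3$, not $2$. If $v(d)\ge2$, the left side has valuation $2$, not $2v(d)\geq 4$. The value $\beta=16$ corresponds to $\psi_1=1$, so the factor $2$ in Proposition~\ref{prop:L} is needed,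 not just the integrality of $\Psi$.
\end{example}

\section{The branched cover}\label{sec:cover}

Let $d\in D_p(M)$ be realized by an action of $G=G_p$ and a submanifold $K\subset M^G$ with normal bundle $\nu$. Orient $\nu$ so that $TK\oplus\nu=TM|_K$ as oriented bundles, and fix a $G$-invariant Riemannian metric. Then $\nu$ is a complex line bundle. Its Thom class maps to the Poincar\'e dual $dx$ of $i_*[K]$ in $H^2(M;\mathbb Z)$, and $c_1(\nu)=d\,i^*x$.

\begin{lemma}\label{lem:red}
\textup{(a)} $G$ acts trivially on $H^*(M;\mathbb Z)$ and $H_*(M;\mathbb Z)$; in particular it preserves the orientation.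
\textup{(b)} $K$ is a component of $M^G$, and there is a generator $g_0$ of $G$ that acts on $\nu$ as multiplication by $e^{2\pi i/p}$.
\end{lemma}

\begin{proof}
(a) For $g\in G$ we have $g^*x=\pm x$, and $i^*g^*=i^*$ because $g\circ i=i$. If $g^*x=-x$, then $2i^*x=0$, so $d=\int_K(i^*x)^{n-1}=0$ as $n\ge2$, contrary to $d>0$. So $g^*x=x$, and $x$ generates the ring. Since $H^*(M;\mathbb Z)$ is free, $H_*(M;\mathbb Z)$ is free and dual to it.

(b) The exponential map is equivariant. Hence the component $F$ of $M^G$ through a point $y\in K$ is a closed submanifold with tangent space $(T_yM)^G$, and an element that acts trivially on $T_yM$ is the identity near $y$, hence on the connected manifold $M$. So $\dim F\neq2n$. If $\dim F=2n-1$, a generator acts on the normal line as $-1$ and reverses the orientation, contrary to (a). So $\dim F=2n-2$, and $K$, being open and closed in $F$, equals $F$. Now $G$ acts on each fiber of $\nu$ faithfully by orientation-preserving isometries, that is, by rotations through multiples of $2\pi/p$. The angle is locally constant and $K$ is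 connected.
\end{proof}

The hypothesis $d>0$ is used in (a), and some hypothesis is needed: complex conjugation on $\mathbb{CP}^2$ fixes the nonorientable surface $\mathbb{RP}^2$ and sends $x$ to $-x$.

Let $Q=q^r$ divide $d$. By \eqref{eq:pnd}, $q\neq p$, so $\mu_{pQ}=\mu_Q\times\mu_p$. The model for the next construction is a smooth hypersurface $K=\{F=0\}$ of degree $d$ in $\mathbb{CP}^n$, with $d$ in place of $Q$: the hypersurface $\{w^d=F(z)\}\subset\mathbb{CP}^{n+1}$ carries an action of $\mu_d$ on the coordinate $w$, with quotient $\mathbb{CP}^n$ and with $K$ as the set of points of nontrivial isotropy.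

\begin{proposition}\label{prop:cover}
There is a closed oriented smooth $2n$-manifold $\tilde M\supset K$ with a smooth orientation-preserving action of $\mu_{pQ}$ such that:
\begin{enumerate}
\item[\textup{(i)}] there is a homeomorphism $\tilde M/\mu_Q\cong M$ that is the identity on $K$ and is equivariant with respect to an isomorphism $\mu_p\cong G$;
\item[\textup{(ii)}] the oriented normal bundle of $K$ in $\tilde M$ is a complex line bundle $\lambda$ with $\lambda^{Q}\cong\nu$, on which $t\in\mu_{pQ}$ acts as multiplication by $t$;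
\item[\textup{(iii)}] if $1\neq h\in\mu_Q$ and $g\in\mu_p$, the fixed set of $hg$ is $K$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $U\cong D(\nu)$ be an invariant tubular neighborhood of $K$, on which $G$ acts linearly, and let $M_0=M\setminus\operatorname{int}U$. It is connected because $K$ has codimension two, and $\partial M_0=S(\nu)$ is the circle bundle.

\emph{The cover of $M_0$.} As $H_*(M;\mathbb Z)$ is dual to $H^*(M;\mathbb Z)$, we have $H_1(M;\mathbb Z)=0$ and $H^1(M;\mathbb Z/Q)=0$. By excision and the Thom isomorphism, $H^2(M,M_0;\mathbb Z/Q)\cong\mathbb Z/Q$ is generated by the Thom class. In the exact sequence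
\[
0\to H^1(M_0;\mathbb Z/Q)\to H^2(M,M_0;\mathbb Z/Q)\to H^2(M;\mathbb Z/Q)
\]
the Thom class maps to $dx\bmod Q$, which is $0$ because $Q\mid d$. So there is a unique $\varphi\in H^1(M_0;\mathbb Z/Q)$ that maps to the Thom class. Restricting to a fiber pair $(D^2,S^1)$ shows that $\varphi$ takes the value $\pm1$ on the fiber circle of $S(\nu)$. In particular $\varphi\colon\pi_1(M_0)\to\mathbb Z/Q$ is onto and defines a connected $Q$-fold cyclic cover $\tilde M_0\to M_0$. Each $g\in G$ preserves the Thom class, so $g^*\varphi=\varphi$ by uniqueness, and $g$ lifts to $\tilde M_0$. Let $\Gamma$ be the group of all lifts of all elements of $G$. It is an extension of $G$ by the deck group, so $|\Gamma|=pQ$.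

\emph{The boundary.} To fill in the boundary we must recognize it as a circle bundle over $K$. It is connected, since $S(\nu)$ is connected and $\varphi$ is onto on its fundamental group. The rotation flow $\rho_s$ (multiplication by $e^{is}$) on $S(\nu)$ lifts to a flow $\tilde\rho_s$ on $\partial\tilde M_0$, and $\tilde\rho_{2\pi}$ is the deck transformation $\varphi(\text{fiber})=\pm1$, a generator. If $\tilde\rho_s$ has a fixed point, so has $\rho_s$; then $s=2\pi j$, and $\tilde\rho_{2\pi}^{\,j}$ has a fixed point only if $Q\mid j$. So $\tilde\rho$ is a free action of $\mathbb R/2\pi Q\mathbb Z$ with quotient $K$. Identify this group with $U(1)$ by $s\mapsto e^{is/Q}$. Then $\partial\tilde M_0=S(\lambda)$ for a complex line bundle $\lambda$ over $K$, and the projection $S(\lambda)\to S(\nu)$ is equivariant for $t\mapsto t^Q$. Hence $\lambda^Q\cong\nu$, and the projection is the $Q$th power map.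

\emph{The group.} Let $\gamma\in\Gamma$ cover $g_0^k$. On $S(\lambda)$ it is a lift of $\rho_{2\pi k/p}$. Two lifts differ by a deck transformation, so $\gamma=\tilde\rho_{2\pi(k/p+j)}$ for some integer $j$, which is multiplication by $e^{2\pi i(k+pj)/(pQ)}\in\mu_{pQ}$. This defines a homomorphism $\Gamma\to\mu_{pQ}$. If $\gamma$ is in the kernel, then $p\mid k$, so $\gamma$ is a deck transformation with a fixed point, hence the identity. Comparing orders, $\Gamma\cong\mu_{pQ}$, with $t$ acting on $S(\lambda)$ as multiplication by $t$. The deck group is $\mu_Q$, so $\mu_p$ maps isomorphically to $G=\Gamma/\mu_Q$.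

\emph{Gluing.} Put $\tilde M=\tilde M_0\cup_{S(\lambda)}D(\lambda)$, using the radial collar in $D(\lambda)$ and the lift of a $G$-invariant collar in $\tilde M_0$. Then $\mu_{pQ}$ acts smoothly. The orientation of $\tilde M_0$ pulled back from $M_0$ and the orientation of $D(\lambda)$ match, because $S(\lambda)\to S(\nu)$ preserves orientation, and both are preserved by $\mu_{pQ}$. This gives (ii). The $Q$th power map induces an equivariant homeomorphism $D(\lambda)/\mu_Q\cong D(\nu)$ that extends $S(\lambda)/\mu_Q=S(\nu)$, which gives (i).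

\emph{Fixed sets.} Let $t=hg$ with $h\neq1$. On $D(\lambda)$, multiplication by $t\neq1$ fixes exactly $K$. If $t$ fixed a point of $\tilde M_0$, so would $t^p=h^p$. But $h^p\neq1$ because $p\nmid Q$, and the deck group acts freely. This proves (iii).
\end{proof}

If $q$ were equal to $p$, the group $\Gamma$ would still be cyclic of order $pQ$, but its elements of order $p$ would all be deck transformations, and $G$ would not lift as a group. For $h=1$ statement (iii) is not claimed: the other components of $M^G$ may give further fixed points of $g$. This is why \eqref{eq:identity} excludes $h=1$, and why nothing needs to be known about the rest of $M^G$.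

\section{Homology of the cover and the signature identity}\label{sec:sign}

The cover $\tilde M$ may have much more homology than $M$, as the hypersurface model suggests, and we do not compute it. We only show that $\mu_p$ acts trivially on it. The part of the homology on which $\mu_p$ acts nontrivially is cut out by an idempotent. It vanishes for $M$, and the following form of Nakayama's lemma carries the vanishing up a cover whose deck group is a $q$-group.

\begin{lemma}\label{lem:nak}
Let $\Lambda$ be a commutative local ring with residue field $\mathbb F$, and let $C'$ be a bounded chain complex of finitely generated projective $\Lambda$-modules. If $C'\otimes_\Lambda\mathbb F$ is acyclic, then $C'$ is acyclic.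
\end{lemma}

\begin{proof}
We use induction on the length. Let $C'_j$ be the lowest nonzero term. The differential $\partial\colon C'_{j+1}\to C'_j$ is onto modulo the maximal ideal, hence onto by Nakayama's lemma, and it splits because $C'_j$ is projective. So $C'$ is the direct sum of the acyclic complex $C'_j\xrightarrow{=}C'_j$ and the shorter complex $\cdots\to C'_{j+2}\to\ker\partial$. The latter consists of finitely generated projective modules, and after tensoring with $\mathbb F$ it is a direct summand of an acyclic complex.
\end{proof}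

\begin{proposition}\label{prop:trivial}
The group $\mu_p$ acts trivially on $H_*(\tilde M;\mathbb Q)$.
\end{proposition}

\begin{proof}
By Illman's theorem, $\tilde M$ has a triangulation on which $\mu_{pQ}$ acts simplicially. Pass to the barycentric subdivision. The vertices of a new simplex are barycenters of old simplices of distinct dimensions, so a group element that maps a simplex to itself fixes it pointwise. It follows that $K$, the fixed set of each $1\neq h\in\mu_Q$, is a subcomplex, that $\mu_Q$ permutes the simplices outside $K$ freely, and that $M=\tilde M/\mu_Q$ is a CW complex whose cells are the $\mu_Q$-orbits of simplices and on which $G$ acts cellularly.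

Let $\mathbb Z_{(q)}$ be the integers localized at $q$ and $\Lambda=\mathbb Z_{(q)}[\mu_Q]\cong\mathbb Z_{(q)}[X]/(X^Q-1)$. Every maximal ideal of $\Lambda$ contains $q$, as $\Lambda$ is finite over $\mathbb Z_{(q)}$, and $\Lambda/q=\mathbb F_q[X]/(X-1)^Q$. So $\Lambda$ is local with residue field $\mathbb F_q$; this is where $Q$ has to be a prime power. The chain complex $C=C_*(\tilde M,K;\mathbb Z_{(q)})$ is a bounded complex of finitely generated free $\Lambda$-modules, and $C\otimes_\Lambda\mathbb Z_{(q)}=C_*(M,K;\mathbb Z_{(q)})$ is the cellular chain complex of the quotient.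

Since $q\ne p$, the element $\varepsilon=1-\frac1p\sum_{g\in\mu_p}g$ is defined in $\mathbb Z_{(q)}[\mu_p]$. It is an idempotent, and a $\mathbb Z_{(q)}[\mu_p]$-module $H$ has trivial action if and only if $\varepsilon H=0$. The functor $H\mapsto\varepsilon H$ picks out a natural direct summand, so it is exact and commutes with homology and with tensor products over $\Lambda$. Put $C'=\varepsilon C$. As $\varepsilon$ commutes with $\mu_Q$, this is a bounded complex of finitely generated projective $\Lambda$-modules, and $C'\otimes_\Lambda\mathbb Z_{(q)}=\varepsilon C_*(M,K;\mathbb Z_{(q)})$.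

By Lemma~\ref{lem:red}(a), $\varepsilon H_*(M;\mathbb Z_{(q)})=0$, and $\varepsilon H_*(K;\mathbb Z_{(q)})=0$ because $G$ fixes $K$. Applying $\varepsilon$ to the long exact sequence of the pair gives $\varepsilon H_*(M,K;\mathbb Z_{(q)})=0$. So $C'\otimes_\Lambda\mathbb Z_{(q)}$ is an acyclic bounded complex of projective $\mathbb Z_{(q)}$-modules. Such a complex is contractible, so it stays acyclic when tensored with $\mathbb F_q$. By Lemma~\ref{lem:nak}, $C'$ is acyclic, and therefore $\varepsilon H_*(\tilde M,K;\mathbb Q)=0$. Together with $\varepsilon H_*(K;\mathbb Q)=0$, the sequence of the pair $(\tilde M,K)$ gives $\varepsilon H_*(\tilde M;\mathbb Q)=0$.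
\end{proof}

We recall the $G$-signature. Let a finite group $\Gamma$ act on a closed oriented $2n$-manifold $X$ by orientation-preserving diffeomorphisms. On $H^n(X;\mathbb C)$ take the form $\int_Xa\bar b$ if $n$ is even and $i\int_Xa\bar b$ if $n$ is odd. It is Hermitian, nondegenerate and $\Gamma$-invariant. Choose a $\Gamma$-invariant splitting $H^+\oplus H^-$ into a positive definite and a negative definite subspace, and put
\[
\operatorname{sign}(t,X)=\operatorname{tr}(t|H^+)-\operatorname{tr}(t|H^-).
\]
The Atiyah--Singer $G$-signature theorem \cite[\S6]{AS} computes this number from the fixed set of $t$. If the fixed set is a connected oriented submanifold $K$ of codimension two whose normal bundle is a complex line bundle with first Chern class $y$, on which $t$ acts as $e^{i\alpha}\ne1$, then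
\begin{equation}\label{eq:gsig}
\operatorname{sign}(t,X)=\int_KL(K)\coth\Big(y+\frac{i\alpha}2\Big).
\end{equation}
Other conventions replace $t$ by $t^{-1}$ or change the overall sign. Neither change affects the family of identities \eqref{eq:identity}.

\begin{proof}[Proof of Proposition~\ref{prop:sign}]
Let $t=hg=e^{i\alpha}$ with $h\neq1$. By Proposition~\ref{prop:cover}, formula \eqref{eq:gsig} applies to $t$ acting on $\tilde M$, with $y=c_1(\lambda)=\frac dQ\,i^*x$ in $H^2(K;\mathbb Q)$, so that $\tanh y=i^*T$. We have $\coth(i\alpha/2)=\frac{t+1}{t-1}=u(t)$, and the addition formula gives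
\[
\coth\Big(y+\frac{i\alpha}2\Big)=\frac{u+\tanh y}{1+u\tanh y}=i^*\frac{u+T}{1+uT}.
\]
From $TK\oplus\nu=i^*TM$ we get $L(K)=i^*\big(L(M)\frac{\tanh dx}{dx}\big)$. Now \eqref{eq:dual} shows that $\operatorname{sign}(t,\tilde M)=\Theta_Q(t)$. By Proposition~\ref{prop:trivial}, $hg$ and $h$ induce the same map on $H^n(\tilde M;\mathbb C)$, so they have the same signature.
\end{proof}

\section{The $L$-class of $M$}\label{sec:L}

We now prove Proposition~\ref{prop:L}. The plan is to transport the tangent bundle of $M$ to $\mathbb{CP}^n$, to show that it differs from the tangent bundle of $\mathbb{CP}^n$ by a class $\zeta$ that is trivial as a spherical fibration, and to use Adams' description of such classes. An odd multiple of $\zeta$ will be a combination of differences of line bundles $H^{kj}-H^j$ with $k$ odd. The next lemma computes what such a difference contributes to $L$.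

\begin{lemma}\label{lem:E}
Let $k\ge1$ be odd, $j\ge1$, and $\sigma=4\sinh^2x=e^{2x}+e^{-2x}-2$. Then
\[
E_{k,j}(x):=\frac{\tanh kjx}{k\tanh jx}\in1+2\sigma\mathbb Z_{(2)}[[\sigma]],
\qquad 4\sinh^2jx\in\sigma\mathbb Z[\sigma].
\]
\end{lemma}

\begin{proof}
Put $s_l=e^{2lx}+e^{-2lx}$. From $s_0=2$, $s_1=\sigma+2$ and $s_{l+1}=s_1s_l-s_{l-1}$ we get $s_l\in\mathbb Z[\sigma]$. So $4\sinh^2jx=s_j-2$ is an integral polynomial in $\sigma$ that vanishes at $\sigma=0$. Let $j=1$ and $k=2k'+1$. Summing geometric series,
\[
A=\frac{\sinh kx}{\sinh x}=\sum_{|l|\le k'}e^{2lx},\qquad B=\frac{\cosh kx}{\cosh x}=\sum_{|l|\le k'}(-1)^{l+k'}e^{2lx}.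
\]
Both sums are symmetric in $l$, so $A,B\in\mathbb Z[\sigma]$ and $A-B\in2\mathbb Z[\sigma]$. At $\sigma=0$ we have $A=k$, $B=1$. Hence $A-kB=(A-B)-(k-1)B\in2\sigma\mathbb Z[\sigma]$, the series $kB$ is invertible in $\mathbb Z_{(2)}[[\sigma]]$, and $E_{k,1}-1=(A-kB)/kB\in2\sigma\mathbb Z_{(2)}[[\sigma]]$. For general $j$ replace $x$ by $jx$ and substitute $4\sinh^2jx\in\sigma\mathbb Z[\sigma]$.
\end{proof}

We recall the two theorems that are needed. The Thom space $\operatorname{Th}(\eta)$ of a vector bundle is the quotient $D(\eta)/S(\eta)$. If a closed $N$-manifold $X$ is embedded in $\mathbb R^{N+R}$ with orientable normal bundle $\nu_X$, collapsing the complement of a tubular neighborhood gives a map $S^{N+R}\to\operatorname{Th}(\nu_X)$ whose Hurewicz image generates $H_{N+R}(\operatorname{Th}(\nu_X))\cong\mathbb Z$. The first theorem says that this property characterizes the normal sphere bundle up to fiber homotopy equivalence.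

\begin{theorem}[Spivak; see {\cite[I.4]{Browder}}]\label{thm:spivak}
Let $X$ be a simply connected finite complex satisfying Poincar\'e duality of formal dimension $N$. Let $\eta_1,\eta_2$ be vector bundles of the same large rank $R$ over $X$. If there are $\alpha_i\in\pi_{N+R}(\operatorname{Th}(\eta_i))$ whose Hurewicz images generate $H_{N+R}(\operatorname{Th}(\eta_i))\cong\mathbb Z$, then the sphere bundles of $\eta_1$ and $\eta_2$ are fiber homotopy equivalent.
\end{theorem}

Let $KO(X)$ be the Grothendieck ring of real vector bundles over a connected finite complex $X$, and $\widetilde{KO}(X)$ the ideal of classes of rank $0$. The Adams operations $\psi^k$, $k\in\mathbb Z$, are natural ring endomorphisms of $KO(X)$ that preserve the rank and fix trivial bundles, so that $(\psi^k-1)KO(X)=(\psi^k-1)\widetilde{KO}(X)\subset\widetilde{KO}(X)$. They satisfy $\psi^k\psi^j=\psi^{kj}$ and $\psi^{-1}=1$, and $\psi^kr(H)=r(H^k)$ for a complex line bundle $H$, where $r$ denotes the underlying real bundle. The second theorem combines two results of Adams \cite{Adams}: in his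 notation, $J'(X)$ is a quotient of $J(X)$, and $J'(X)=J''(X)$.

\begin{theorem}[Adams]\label{thm:adams}
Let $X$ be a finite complex. If $\zeta\in\widetilde{KO}(X)$ is the difference of two vector bundles whose sphere bundles are stably fiber homotopy equivalent, then for every function $f\colon\mathbb Z\to\mathbb Z_{\ge0}$ the element $\zeta$ lies in the subgroup generated by all $k^{f(k)}(\psi^k-1)KO(X)$, $k\in\mathbb Z$.
\end{theorem}

\begin{proof}[Proof of Proposition~\ref{prop:L}]
\emph{Step 1: transport to $\mathbb{CP}^n$.} The manifold $M$ need not be simply connected, so Theorem~\ref{thm:spivak} is applied over $\mathbb{CP}^n$. The class $x$ is represented by a map $M\to\mathbb{CP}^\infty$, which can be deformed into the $2n$-skeleton. This gives $F\colon M\to\mathbb{CP}^n$ inducing an isomorphism on integral cohomology, hence on homology; we write $x$ also for the generator of $H^2(\mathbb{CP}^n)$ that pulls back to $x$. The mapping cone of $F$ has trivial reduced cohomology with all coefficients, so by the Atiyah--Hirzebruch spectral sequence $F^*$ is an isomorphism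 on $\widetilde{KO}$. Let $\xi\in\widetilde{KO}(\mathbb{CP}^n)$ satisfy $F^*\xi=[TM]-2n$. Let $H$ be the Hopf line bundle and $\omega=r(H)-2$, so that $(n+1)\omega=[T\mathbb{CP}^n]-2n$. Put $\zeta=\xi-(n+1)\omega$. The class $L$ extends to a homomorphism from $KO$ to the multiplicative group of classes with constant term $1$, and $c_1(H)=\pm x$, so
\begin{equation}\label{eq:Lzeta}
L(M)=\Big(\frac x{\tanh x}\Big)^{n+1}F^*L(\zeta).
\end{equation}

\emph{Step 2: Theorem~\ref{thm:adams} applies to $\zeta$.} Let $\eta$ be a bundle of large rank $R$ over $\mathbb{CP}^n$ with $[\eta]-R=-\xi$. Then $F^*\eta$ is stably isomorphic to the normal bundle $\nu_M$ of an embedding $M\subset\mathbb R^{2n+R}$, and isomorphic to it since $R>2n$. The bundle $\eta$ is orientable because $\mathbb{CP}^n$ is simply connected, so by the Thom isomorphism the map $\operatorname{Th}(\nu_M)\to\operatorname{Th}(\eta)$ induced by $F$ is a homology isomorphism. Composing it with the collapse map gives a class in $\pi_{2n+R}(\operatorname{Th}(\eta))$ whose Hurewicz image is a generator. The normal bundle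 $\nu_{\mathbb{CP}^n}$ of rank $R$ has its own collapse map. By Theorem~\ref{thm:spivak} the sphere bundles of $\eta$ and $\nu_{\mathbb{CP}^n}$ are fiber homotopy equivalent, and $\zeta=[\nu_{\mathbb{CP}^n}]-[\eta]$.

\emph{Step 3: removing the even $k$.} Let $S_0=\sum_{k\text{ odd}}(\psi^k-1)\widetilde{KO}(\mathbb{CP}^n)$. Apply Theorem~\ref{thm:adams} with $f$ a constant $N\ge1$. The terms with $k$ odd lie in $S_0$ and those with $k$ even lie in $2^N\widetilde{KO}(\mathbb{CP}^n)$. So the image of $\zeta$ in $\widetilde{KO}(\mathbb{CP}^n)/S_0$ is divisible by $2^N$ for all $N$. In a finitely generated abelian group such an element has finite odd order. Thus $s\zeta\in S_0$ for some odd $s\ge1$.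

\emph{Step 4: generators.} By Sanderson's computation, $\widetilde{KO}(\mathbb{CP}^n)$ is generated additively by the powers $\omega^j$, $j\ge1$. Put $a_j=\psi^j\omega=r(H^j)-2$, so $a_0=0$, $a_1=\omega$. The relation $r(H)r(H^j)=r(H^{j+1})+r(H^{j-1})$ becomes $a_{j+1}=\omega a_j+2a_j+2\omega-a_{j-1}$. By induction $a_j$ equals $\omega^j$ plus an integral combination of lower positive powers, so the $a_j$, $j\ge1$, also generate. Since $\psi^{-k}=\psi^k$, the class $s\zeta$ is a finite integral combination of elements $(\psi^k-1)a_j=a_{kj}-a_j$ with $k\geq1$ odd and $j\ge1$.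

\emph{Step 5: computation.} We have
\[
L(a_{kj}-a_j)=\frac{kjx}{\tanh kjx}\cdot\frac{\tanh jx}{jx}=E_{k,j}(x)^{-1}.
\]
The set $\mathcal U=1+2\sigma\mathbb Z_{(2)}[[\sigma]]$ is a group under multiplication, so by Lemma~\ref{lem:E} $L(\zeta)^s=P(\sigma)$ with $P\in\mathcal U$ and $\sigma=4\sinh^2x$. The binomial coefficients $\binom{1/s}{j}$ lie in $\mathbb Z_{(2)}$, because $1/s$ is a $2$-adic limit of integers. Hence $P^{1/s}=\sum_j\binom{1/s}j(P-1)^j\in\mathcal U$. In $\mathbb Q[x]/(x^{n+1})$ an element with constant term $1$ has only one $s$th root with constant term $1$, so $L(\zeta)=P^{1/s}(\sigma)$.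

\emph{Step 6: change of variable.} We have $\frac x{\tanh x}=\frac z{\tanh z}E_{d_1,1}(x)$, so by \eqref{eq:Lzeta} $L(M)$ is $(z/\tanh z)^{n+1}$ times an element of $\mathcal U$. Finally $\sigma_z=4\sinh^2z$ is an integral polynomial in $\sigma$ with zero constant term and linear coefficient $d_1^2$, which is odd. Inverting this series gives $\sigma\in\sigma_z\mathbb Z_{(2)}[[\sigma_z]]$, and substitution finishes the proof.
\end{proof}

\section{Integrals as binomial sums}\label{sec:coeff}

Fix an odd $d_1$, $z=d_1x$ and $\Psi$ as in Proposition~\ref{prop:L}. The variable $\theta=\sinh^2z$ turns $(z/\tanh z)^{n+1}$ into a power of $1+\theta$, and $\Psi$ is a series in $4\theta$. So integrals against $L(M)$ become finite sums of binomial coefficients weighted by growing powers of $4$. Let $m=\lfloor n/2\rfloor\ge1$ and $\ell=m+1$. We write $[\theta^j]$ for the coefficient of $\theta^j$, and $\binom Nr=0$ for $r>N\ge0$.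

\begin{lemma}\label{lem:res}
Let $\Phi\in\overline{\mathbb Q}_2[[\theta]]$.
\begin{align}
n=2m:&\quad\int_ML(M)\,\Phi(\theta)=d_1^n\,[\theta^m]\,(1+\theta)^m\,\Psi(4\theta)\,\Phi(\theta),\label{eq:reseven}\\
n=2m+1:&\quad\int_ML(M)\sinh z\cosh z\,\Phi(\theta)=d_1^n\,[\theta^{\ell-1}]\,(1+\theta)^\ell\,\Psi(4\theta)\,\Phi(\theta).\label{eq:resodd}
\end{align}
If $\phi(z)$ is a power series of parity opposite to that of $n$, then $\int_ML(M)\phi(z)=0$.
\end{lemma}

\begin{proof}
The last claim holds because $L(M)$ is even in $z$. Since $\int_Mz^n=d_1^n$,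
\[
\int_ML(M)\phi(z)=d_1^n\operatorname{Res}_{z=0}\Psi(4\theta)\,\phi(z)\tanh^{-n-1}z\,dz .
\]
We have $d\theta=2\sinh z\cosh z\,dz$ and $\cosh^2z=1+\theta$. For $n=2m$ this gives $\tanh^{-n-1}z\,dz=\frac12(1+\theta)^m\theta^{-m-1}d\theta$, and for $n=2m+1$ it gives $\sinh z\cosh z\tanh^{-n-1}z\,dz=\frac12(1+\theta)^\ell\theta^{-\ell}d\theta$. The form $\theta^jd\theta$ is exact for $j\neq-1$, and $d\theta/\theta$ has residue $2$ at $z=0$ because $\theta=z^2+\cdots$. So the residue in $z$ of $\frac12\,\Xi(\theta)\,d\theta$ is $[\theta^{-1}]\Xi$ for any Laurent series $\Xi$.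
\end{proof}

\begin{lemma}\label{lem:binom}
\textup{(a)} For $1\le r\le N$ we have $v\binom Nr\ge v(N)-v(r)\ge v(N)-r+1$.

\textup{(b)} If $1\le r\le N$ and one of the $r$ integers $N,N-1,\dots,N-r+1$ is divisible by $2^e$, then $v\binom Nr\ge e-\lfloor\log_2r\rfloor$.
\end{lemma}

\begin{proof}
(a) Use $r\binom Nr=N\binom{N-1}{r-1}$ and $2^{v(r)}\le r\le2^{r-1}$. (b) By Legendre's formula,
\[
v\tbinom Nr=\sum_{i\ge1}\big(\lfloor N/2^i\rfloor-\lfloor(N-r)/2^i\rfloor-\lfloor r/2^i\rfloor\big),
\]
and all terms are nonnegative. The difference of the first two floors counts the multiples of $2^i$ among $N,\dots,N-r+1$; it is at least $1$ for $i\le e$. The third floor is $0$ for $i>\lfloor\log_2r\rfloor$.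
\end{proof}

\section{Odd degree}\label{sec:odd}

\begin{proposition}\label{prop:odd}
If $d\in D_p(M)$ is odd, then $d=1$.
\end{proposition}

\begin{proof}
Suppose $d>1$. Let $q$ be a prime factor, $Q=q$, $d_1=d/q$, $z=d_1x$. Then $T=\tanh z$, and $\tanh(dx)=qTE$ with $E=E_{q,1}(z)\in1+8\theta\,\mathbb Z_{(2)}[[4\theta]]$ by Lemma~\ref{lem:E}. We split the integrand of $\Theta_q(t)$ into its even and odd parts in $z$. Put $\kappa=t/(t-1)^2$, so that $u^2=1+4\kappa$. From $T^2=\frac\theta{1+\theta}$ we get $1-T^2=\frac1{1+\theta}$ and $1-u^2T^2=\frac{1-4\kappa\theta}{1+\theta}$. Therefore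
\[
\frac{u+T}{1+uT}=\frac{u(1-T^2)+T(1-u^2)}{1-u^2T^2}=\frac{u-4\kappa(1+\theta)T}{1-4\kappa\theta},
\]
and, using $(1+\theta)T^2=\theta$ and $T=\frac{\sinh z\cosh z}{1+\theta}$,
\begin{equation}\label{eq:split}
\tanh(dx)\,\frac{u+T}{1+uT}=qE\Big(1-\frac1{1-4\kappa\theta}\Big)+\sinh z\cosh z\,\frac{qEu}{(1+\theta)(1-4\kappa\theta)} .
\end{equation}
Write $\Psi(4\theta)E=\sum_k\psi'_k(4\theta)^k$ with $\psi'_0=1$, $\psi'_k\in\mathbb Z_{(2)}$, and define the polynomial
\[
W(\kappa)=[\theta^m]\,(1+\theta)^m\frac{\Psi(4\theta)E}{1-4\kappa\theta}=\sum_{k,l\ge0}\psi'_k\,4^{k+l}\binom m{k+l}\kappa^l .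
\]
By Lemma~\ref{lem:res} and \eqref{eq:split},
\[
\Theta_q(t)=\mathrm{const}-qd_1^nW(\kappa)\quad(n=2m),\qquad\Theta_q(t)=qd_1^n\,u\,W(\kappa)\quad(n=2m+1),
\]
where the constant does not depend on $t$.

Choose $1\ne h\in\mu_q$ and $1\neq g\in\mu_p$. Let $t=h$, $t'=hg$, with corresponding values $\kappa,u$ and $\kappa',u'$. By Lemma~\ref{lem:units}, $t-1$ and $t'-1$ are units: if $p$ is odd, $t'$ has odd order, and if $p=2$, then $t'-1=-(h+1)$. So $\kappa,\kappa'\in\mathcal O$. Moreover $\kappa\neq\kappa'$, because
\[
t(t'-1)^2-t'(t-1)^2=(t'-t)(tt'-1)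
\]
and $t'\neq t^{\pm1}$, the orders being $pq$ and $q$. It remains to see that $\Theta_q$ separates $\kappa$ from $\kappa'$. In both parities the linear term dominates.

\emph{The case $n=2m$.} The identity \eqref{eq:identity} says $W(\kappa)=W(\kappa')$. The terms with $l=0$ cancel in the difference, and
\[
W(\kappa)-W(\kappa')=(\kappa-\kappa')\Big[4m+\sum_{l\ge1,\ k+l\ge2}4^{k+l}\binom m{k+l}\psi'_k\,\frac{\kappa^l-\kappa'^{\,l}}{\kappa-\kappa'}\Big].
\]
The last quotient is $\sum_{i+j=l-1}\kappa^i\kappa'^{\,j}\in\mathcal O$. For $2\le r=k+l\le m$, Lemma~\ref{lem:binom}(a) gives $v(4^r\binom mr)\ge v(m)+r+1\ge v(m)+3$, while $v(4m)=v(m)+2$. So the bracket is not zero, a contradiction.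

\emph{The case $n=2m+1$.} To remove $u$ we square \eqref{eq:identity}. Put $X=4\kappa$, $X'=4\kappa'$, both in $4\mathcal O$. Then $W=\sum_lw_lX^l$ with $w_l=\sum_k\psi'_k4^k\binom m{k+l}\in\mathbb Z_{(2)}$, and $w_0\equiv1\pmod4$. Let $P(X)=(1+X)\big(\sum_lw_lX^l\big)^2=\sum_jP_jX^j$. The squared identity is $P(X)=P(X')$. The coefficients $P_j$ lie in $\mathbb Z_{(2)}$, and $P_1=w_0^2+2w_0w_1$ is a unit. For $j\ge2$ the quotient $(X^j-X'^{\,j})/(X-X')$ lies in $4\mathcal O$. Hence $P(X)-P(X')=(X-X')(P_1+\text{element of }4\mathcal O)\neq0$, a contradiction.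
\end{proof}

For $p=2$ every $d\in D_2(M)$ is odd by \eqref{eq:pnd}, so Theorem~\ref{thm:main} is proved for $p=2$. This section used only $\psi_k\in\mathbb Z_{(2)}$; the parity of $\psi_k$ enters in the next one.

\section{Even degree}\label{sec:even}

\begin{proposition}\label{prop:even}
No even integer belongs to $D_p(M)$.
\end{proposition}

Suppose $d=2^ad_1\in D_p(M)$ with $a\ge1$ and $d_1$ odd, and let $z=d_1x$. By \eqref{eq:pnd}, $p$ is odd. Now $q=2$, and the argument of Section~\ref{sec:odd} breaks down: for $h=-1$ the number $\kappa=-\frac14$ is not in $\mathcal O$. In exchange $u(-1)=0$, so that $\Theta_Q(-1)$ is simple and \eqref{eq:identity} becomes the vanishing of a single sum. We also have a choice of cover: $Q=2^r$ for any $1\le r\le a$.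

\subsection{The vanishing conditions}
Put $b=a-r\in\{0,\dots,a-1\}$. Then $T=\tanh(2^bz)$ and $dx=2^az$. Fix $1\neq g\in\mu_p$ and let
\[
w=u(-g)=\frac{g-1}{g+1}\neq0,\qquad c=\frac g{(1+g)^2},\qquad\theta_j=\sinh^2(2^jz),
\]
so $\theta_0=\theta$, $1-w^2=4c$, and $c$ is a unit by Lemma~\ref{lem:units}. Since $T^2=\frac{\theta_b}{1+\theta_b}$, we have $1-w^2T^2=\frac{1+4c\theta_b}{1+\theta_b}$, and
\[
\frac{w+T}{1+wT}-T=\frac{w(1-T^2)}{1+wT}=\frac{w(1-T^2)(1-wT)}{1-w^2T^2}=\frac{w(1-wT)}{1+4c\theta_b}.
\]
Multiply by $L(M)\tanh(2^az)$ and integrate. The left side gives $\Theta_Q(-g)-\Theta_Q(-1)=0$. On the right only the part with the parity of $n$ survives. As $w\neq0$, we obtain for every $0\le b\le a-1$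
\begin{equation}\label{eq:vanish}
\int_ML(M)\frac{\tanh(2^az)\tanh(2^bz)}{1+4c\theta_b}=0\ \ (n\text{ even}),\qquad
\int_ML(M)\frac{\tanh(2^az)}{1+4c\theta_b}=0\ \ (n\text{ odd}).
\end{equation}
The doubling formula $\theta_{j+1}=4\theta_j(1+\theta_j)$ suggests a second variable $\tau=\theta_1=4\theta(1+\theta)$. By induction,
\begin{equation}\label{eq:tau}
\theta_j\in4^{j-1}\tau(1+\tau\mathbb Z[\tau])\quad(j\ge1),\qquad\tau^l=4^l\theta^l(1+\theta)^l .
\end{equation}
For $b=0$ it is convenient to absorb the denominator into $\Psi$:
\begin{equation}\label{eq:rho}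
\frac{\Psi(4\theta)}{1+4c\theta}=\sum_k\rho_k(4\theta)^k,\qquad\rho_k\in\mathcal O,\quad\rho_0=1,\quad\rho_1=\psi_1-c .
\end{equation}
Since $\psi_1$ is even and $c$ is a unit, $\rho_1$ is a unit.

We rewrite \eqref{eq:vanish} with Lemma~\ref{lem:res}. For $n=2m$ we only use $b=a-1$, where the doubling formula for $\tanh$ gives $\tanh(2^az)\tanh(2^bz)=\frac{2T^2}{1+T^2}=\frac{2\theta_b}{1+2\theta_b}$. So by \eqref{eq:reseven}
\begin{equation}\label{eq:condeven}
[\theta^m]\,(1+\theta)^m\,\Psi(4\theta)\,\frac{\theta_b}{(1+2\theta_b)(1+4c\theta_b)}=0\qquad(n=2m,\ b=a-1).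
\end{equation}
For $n=2m+1$ we use $\sinh(2^az)=2^a\sinh z\cosh z\prod_{i=1}^{a-1}\cosh(2^iz)$ and $\cosh(2^iz)=1+2\theta_{i-1}$ for $i\ge1$. They give
\[
\tanh(2^az)=2^a\sinh z\cosh z\;\mathcal C,\qquad\mathcal C=\frac{\prod_{i=1}^{a-1}(1+2\theta_{i-1})}{1+2\theta_{a-1}},
\]
and by \eqref{eq:resodd}
\begin{equation}\label{eq:condodd}
[\theta^{\ell-1}]\,(1+\theta)^\ell\,\Psi(4\theta)\,\frac{\mathcal C}{1+4c\theta_b}=0\qquad(n=2m+1,\ 0\le b\le a-1).
\end{equation}

\subsection{The case $a=1$}
Here $b=0$ and $\mathcal C=\frac1{1+2\theta}$. Condition \eqref{eq:condeven} says $V_m=0$ and condition \eqref{eq:condodd} says $V_\ell=0$, where $V_N$ is as in the following lemma. So the lemma excludes $a=1$ for both parities of $n$.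

\begin{lemma}\label{lem:V}
For $N\ge1$, $\displaystyle V_N:=[\theta^{N-1}]\frac{(1+\theta)^N\,\Psi(4\theta)}{(1+2\theta)(1+4c\theta)}\neq0$.
\end{lemma}

\begin{proof}
By \eqref{eq:rho} and the geometric series for $(1+2\theta)^{-1}$,
\[
V_N=\sum_k\rho_k4^kB_k,\qquad B_k=\sum_{j\ge0}(-2)^j\binom N{k+1+j}\in\mathbb Z.
\]
The binomial expansion of $(1-2)^N$ gives $(-1)^N=1-2B_0=1-2N+4B_1$. If $N$ is odd, then $B_0=1$ and $V_N\equiv1\pmod{4\mathcal O}$. Let $N$ be even. Then the leading term vanishes, $B_0=0$, and the next one is $4\rho_1B_1=2N\rho_1$, of valuation $v(N)+1$. For $k\ge2$ consider a term $4^k2^j\binom Ni$ with $i=k+1+j\le N$. By Lemma~\ref{lem:binom}(a) its valuation is at least $2k+j+v(N)-i+1=k+v(N)\ge v(N)+2$. So $v(V_N)=v(N)+1$.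
\end{proof}

\subsection{The case $a\ge2$, $n=2m$}
Now $b=a-1\ge1$, and by \eqref{eq:tau}
\[
\frac{\theta_b}{(1+2\theta_b)(1+4c\theta_b)}=4^{b-1}\tau\sum_{l\ge0}\alpha_l\tau^l,\qquad\alpha_0=1,\quad\alpha_l\in\mathcal O .
\]
Since $[\theta^{m-k-l-1}](1+\theta)^{m+l+1}=\binom{m+l+1}{k+2l+2}$, condition \eqref{eq:condeven} becomes
\[
0=\sum_{k,l\ge0}\psi_k\,\alpha_l\,4^{k+l+1}\binom{m+l+1}{k+2l+2},
\]
where only terms with $k+l\le m-1$ are nonzero. The upper entry of the binomial now depends on $l$, so Lemma~\ref{lem:binom}(a) does not help; part (b) is made for this. Let $e=v(m(m+1))$. The term $(0,0)$ is $4\binom{m+1}2=2m(m+1)$, of valuation $e+1$. Take a nonzero term with $s=k+l\ge1$. The $k+2l+2$ integers from $m+l+1$ down to $m-k-l$ include $m$ and $m+1$. One of these two is odd, so the other has valuation $e$. As $k+2l+2\le2s+2<2^{2s+1}$, Lemma~\ref{lem:binom}(b) shows that the term has valuation at least $2(s+1)+e-2s=e+2$. So the sum is not zero, a contradiction.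

\subsection{The case $a\ge2$, $n=2m+1$}
The factor $i=1$ of $\mathcal C$ is $1+2\theta$, and all other factors lie in $1+2\tau\mathbb Z[[\tau]]$ by \eqref{eq:tau}. So
\[
\mathcal C=(1+2\theta)\sum_{l\ge0}\gamma_l\tau^l,\qquad\gamma_0=1,\quad\gamma_l\in2\mathbb Z\ \ (l\ge1).
\]
The coefficient that multiplies $(4\theta)^k\tau^l$ in \eqref{eq:condodd} is $4^{k+l}\Delta_{k,l}$ with
\[
\Delta_{k,l}=[\theta^{\ell-1-k-l}](1+\theta)^{\ell+l}(1+2\theta)=\binom{\ell+l}{k+2l+1}+2\binom{\ell+l}{k+2l+2}.
\]
In particular
\[
\Delta_{0,0}=\ell+\ell(\ell-1)=\ell^2,\qquad\Delta_{1,0}=\binom\ell2+2\binom\ell3=\frac{\ell(\ell-1)(2\ell-1)}6 .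
\]
The leading term $\ell^2$ can be too divisible by $2$ to dominate, and here the choice of cover matters. For $\ell$ even, $4\Delta_{1,0}$ has valuation $v(\ell)+1$. With $b=0$ it comes with the unit $\rho_1$ and dominates when $v(\ell)\ge2$, but it ties with $\ell^2$ when $v(\ell)=1$. With $b=1$ it comes with the even number $\psi_1$, which breaks the tie.

\emph{$v(\ell)\le1$.} Take $b=1$, which is allowed since $a\ge2$. Then $\theta_b=\tau$, and $\frac{\mathcal C}{1+4c\tau}=(1+2\theta)\sum_l\alpha_l\tau^l$ with $\alpha_0=1$ and $\alpha_l\in2\mathcal O$ for $l\ge1$. Condition \eqref{eq:condodd} is $0=\sum_{k,l}\psi_k\alpha_l4^{k+l}\Delta_{k,l}$. For $(k,l)\neq(0,0)$ the product $\psi_k\alpha_l$ lies in $2\mathcal O$, so the term lies in $8\mathcal O$. The term $(0,0)$ is $\ell^2$, of valuation at most $2$. This is a contradiction.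

\emph{$v(\ell)\ge2$.} Take $b=0$. By \eqref{eq:rho}, condition \eqref{eq:condodd} is $0=\sum_{k,l}\rho_k\gamma_l4^{k+l}\Delta_{k,l}$. The term $(1,0)$ has valuation exactly $v(\ell)+1$. We show that all other terms have valuation at least $v(\ell)+2$; zero binomials may be ignored.
\begin{itemize}
\item The term $(0,0)$ has valuation $2v(\ell)\ge v(\ell)+2$.
\item Let $l=0$, $k\ge2$. By Lemma~\ref{lem:binom}(a), $v(4^k\binom\ell{k+1})\ge2k+v(\ell)-k$ and $v(2\cdot4^k\binom\ell{k+2})\ge2k+1+v(\ell)-(k+1)$. Both bounds equal $v(\ell)+k\ge v(\ell)+2$.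
\item Let $l\ge1$ and $s=k+l$. The factor $\gamma_l$ is even. For the two binomials in $\Delta_{k,l}$, the blocks of integers in Lemma~\ref{lem:binom}(b) run from $\ell+l$ down to $\ell-k-l$ and $\ell-k-l-1$, so both contain $\ell$. The lower entries are at most $2s+1$ and $2s+2$. So the two parts of the term have valuations at least
\[
1+2s+v(\ell)-\lfloor\log_2(2s+1)\rfloor\quad\text{and}\quad2+2s+v(\ell)-\lfloor\log_2(2s+2)\rfloor .
\]
For $s=1$ both bounds equal $v(\ell)+2$. For $s\ge2$ we have $2s+2<2^{s+1}$, so both integer parts are at most $s$, and both bounds are at least $v(\ell)+s+1\ge v(\ell)+3$.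
\end{itemize}
So the sum has valuation $v(\ell)+1$ and is not zero, a contradiction.

All cases lead to a contradiction, which proves Proposition~\ref{prop:even}. Together with Proposition~\ref{prop:odd} and the case $n=1$ noted at the start of Section~\ref{sec:two}, this shows that every $d\in D_p(M)$ equals $1$, and Theorem~\ref{thm:main} is proved.

\begin{thebibliography}{9}

\bibitem{Adams}
Adams, \emph{On the groups $J(X)$ II and III}, Topology \textbf{3} (1965).

\bibitem{AS}
Atiyah and Singer, \emph{The index of elliptic operators III}.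

\bibitem{Browder}
Browder, \emph{Surgery on Simply-Connected Manifolds}.

\bibitem{CCP}
\emph{Cohomology complex projective space with degree one codimension-two fixed submanifolds},
\texttt{http://projecteuclid.org/\allowbreak JournalArticle/\allowbreak PreviewFirstPage?\allowbreak urlid=pjm\%2f1102365629}.

\end{thebibliography}
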